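# An $L$-embedded dual space with the Radon–Nikodým property whose singular part is weak*-dense

Throughout, scalars are $\mathbb K\in\{\mathbb R,\mathbb C\}$, $B_Z$ is the closed unit ball of $Z$, and a Banach space $X$ is regarded as a subspace of $X^{**}$ by the canonical embedding. All pairings are bilinear: $g\in L^1$ acts on $F\in L^\infty$ by $\int gF$, without conjugation.

## 1. $L$-summands in the bidual

**Definition 1.** A Banach space $X$ is *$L$-embedded* if there is a closed subspace $X_s\subset X^{**}$ with $X^{**}=X\oplus X_s$ and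
$$\|x+x_s\|=\|x\|+\|x_s\|\qquad(x\in X,\ x_s\in X_s).$$
We then write $X^{**}=X\oplus_1X_s$. The projection of $X^{**}$ onto $X$ with kernel $X_s$ is called the $L$-projection; it has norm at most $1$.

The space $X_s$ is determined by $X$. Suppose $S$ and $S'$ are both complements as in the definition. Take $s\in S$ and write $s=x+s'$ with $x\in X$, $s'\in S'$. The second decomposition gives $\|s\|=\|x\|+\|s'\|$. Since $s'=s-x$, the first gives $\|s'\|=\|s\|+\|x\|$. Adding, $\|x\|=0$, so $s=s'\in S'$. Thus $S\subset S'$, and by symmetry $S=S'$. We call $X_s$ the singular part of $X^{**}$.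

The trivial example is a reflexive space, where $X_s=\{0\}$. The basic nontrivial examples are the spaces $L^1(\mu)$, and the proof below lives inside one of them.

## 2. Singular functionals on $L^\infty(\mu)$

Let $\mu$ be $\sigma$-finite and $Y=L^1(\mu)$, so that $Y^*=L^\infty(\mu)$ and $Y^{**}=L^\infty(\mu)^*$.

**Definition 2.** A functional $\psi\in L^\infty(\mu)^*$ is *singular* if there are measurable sets $A_1\subset A_2\subset\cdots$ whose union is $\mu$-conull such that $\psi(1_{A_n}F)=0$ for all $F\in L^\infty(\mu)$ and all $n$. The set of singular functionals is denoted $Y_s$.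

For a concrete example take $L^1[0,1]$ and $g_n=n1_{[0,1/n]}$. Let $\psi$ be a weak*-cluster point of $(g_n)$ in $L^\infty[0,1]^*$. With $A_l=(1/l,1]$ we have $1_{A_l}g_n=0$ for $n\ge l$, so $\psi(1_{A_l}F)=0$ for all $F$. Hence $\psi$ is singular, while $\psi(1)=1$.

We used here a principle that will return: if $\psi$ is a weak*-cluster point of a sequence $(g_n)$, then for each $F$ the number $\psi(F)$ is a cluster point of $(\int g_nF)_n$. In particular $\psi(F)=0$ if these integrals vanish from some index on.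

The set $Y_s$ is a linear subspace. If $\psi,\psi'$ are singular with sets $A_n,A_n'$, then $\psi+\psi'$ is singular with the sets $A_n\cap A_n'$: these increase, and a point of $A_n\cap A'_{n'}$ lies in $A_N\cap A_N'$ for $N=\max(n,n')$, so their union is the intersection of two conull sets.

**Theorem (Yosida–Hewitt, Trans. AMS 72 (1952)).** Every $\psi\in L^\infty(\mu)^*$ is a sum $\psi=g+\psi_s$ with $g\in L^1(\mu)$ and $\psi_s\in Y_s$.

We take this as known for real scalars and finite $\mu$. For $\sigma$-finite $\mu$, pick a measurable $w>0$ with $\int w\,d\mu=1$ and pass to $w\mu$. It has the same null sets, hence the same $L^\infty$ and the same singular functionals, and $g'\in L^1(w\mu)$ acts on $L^\infty$ as $g'w\in L^1(\mu)$ does. For complex scalars, write the restriction of $\psi$ to real functions as $\psi_1+i\psi_2$ with $\psi_1,\psi_2$ real, decompose both, extend complex-linearly, and intersect the two sequences of sets as above.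

**Proposition 1.** $Y^{**}=Y\oplus_1Y_s$. So $L^1(\mu)$ is $L$-embedded, with singular part $Y_s$.

*Proof.* By Yosida–Hewitt $Y^{**}=Y+Y_s$. We show $\|g+\psi_s\|=\|g\|+\|\psi_s\|$ for $g\in Y$, $\psi_s\in Y_s$. Let $\varepsilon>0$ and let $A_n$ be sets for $\psi_s$. Choose $F,G\in B_{L^\infty}$ such that $\psi_s(F)$ is real with $\psi_s(F)>\|\psi_s\|-\varepsilon$, and $\int gG\,d\mu=\|g\|$. Put $H_n=G$ on $A_n$ and $H_n=F$ off $A_n$; then $\|H_n\|_\infty\le1$. Since $\psi_s(1_{A_n}G)=0$ and $\psi_s(1_{A_n^c}F)=\psi_s(F)-\psi_s(1_{A_n}F)=\psi_s(F)$,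
$$(g+\psi_s)(H_n)=\int_{A_n}gG\,d\mu+\int_{A_n^c}gF\,d\mu+\psi_s(F)\longrightarrow\|g\|+\psi_s(F)$$
by dominated convergence. So $\|g+\psi_s\|\ge\|g\|+\|\psi_s\|-\varepsilon$, and the reverse inequality is the triangle inequality. If $g\in Y\cap Y_s$, then $0=\|g+(-g)\|=2\|g\|$, so the sum is direct. The projection onto $Y$ along $Y_s$ is contractive, and $Y_s$, its kernel, is closed. $\square$

**Example ($\ell^1$).** For counting measure on $\mathbb N$ we have $Y=\ell^1$ and $Y_s=c_0^\perp\subset(\ell^\infty)^*$. Indeed, if $\psi$ is singular, each $i\in\mathbb N$ lies in some $A_n$, so $\psi(e_i)=0$, and $\psi$ kills $c_0$. Conversely, if $\psi\in c_0^\perp$, use $A_n=\{1,\dots,n\}$.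

## 3. The Radon–Nikodým property and slices

**Definition 3.** $X$ has the *Radon–Nikodým property* (RNP) if for every finite measure space $(S,\Sigma,\nu)$, every countably additive $X$-valued measure on $\Sigma$ that has bounded variation and is absolutely continuous with respect to $\nu$ has a Bochner integrable density.

**Definition 4.** A *slice* of a bounded set $D\subset X$ is a nonempty set $\{x\in D:\operatorname{Re}x^*(x)>\alpha\}$ with $x^*\in X^*$, $\alpha\in\mathbb R$. The set $D$ is *dentable* if it has slices of arbitrarily small diameter.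

We use two textbook facts from Diestel–Uhl, *Vector Measures*:

1. separable dual spaces have the RNP (Dunford–Pettis; Thm. III.3.1);
2. if $X$ has the RNP, then every nonempty bounded subset of $X$ is dentable (Ch. V).

**Example ($\ell^1$ has the RNP).** It is the separable dual of $c_0$. One sees small slices of $B_{\ell^1}$ directly: if $\|x\|\le1$ and $\operatorname{Re}x_1>1-\delta$, then $\sum_{i\ge2}|x_i|<\delta$ and $|x_1-1|^2=|x_1|^2-2\operatorname{Re}x_1+1\le2\delta$. So this slice has diameter at most $2\sqrt{2\delta}+2\delta$.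

**Example ($L^1[0,1]$ fails the RNP).** Consider a slice of the ball given by $F\in L^\infty$ and $\alpha$. It contains some $f$ with $\|f\|_1=1$: if $F\ne0$ this holds because the supremum of $\operatorname{Re}\int fF$ over the ball equals that over the sphere, and if $F=0$ the slice is the whole ball. Let $r_n$ be the Rademacher functions. For $g\in L^1$ we have $\int gr_n\to0$ (clear for $g\in L^2$ by orthonormality, then by density, since $|r_n|=1$). Hence $\|f(1\pm r_n)\|_1=\int|f|(1\pm r_n)\to1$ and $\int f(1\pm r_n)F\to\int fF$, while the distance of the two functions is $2\int|f||r_n|=2$. Dividing both by $\max(1,\|f(1+r_n)\|_1,\|f(1-r_n)\|_1)\to1$ gives points of the slice at distance tending to $2$. All slices have diameter $2$, the ball is not dentable, and fact 2 applies.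

## 4. Weak*-density of $X_s$ against the RNP

In $\ell^1$ the singular part is an annihilator, hence weak*-closed and proper, hence not weak*-dense; and $\ell^1$ has the RNP. For a nonzero reflexive space, $X_s=\{0\}$ is not dense. To treat $L^1[0,1]$ we express density through $X^*$. For $x^*\in X^*$ put
$$\|x^*|_{X_s}\|=\sup\{|x_s(x^*)|:x_s\in B_{X_s}\}.$$

**Lemma 2.** Let $X$ be $L$-embedded.

1. $X_s$ is $w^*$-dense in $X^{**}$ if and only if no $x^*\ne0$ vanishes on $X_s$.
2. For $r\in(0,1]$: $\overline{B_{X_s}}^{w^*}\supset rB_{X^{**}}$ if and only if $\|x^*|_{X_s}\|\ge r\|x^*\|$ for all $x^*\in X^*$.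

*Proof.* The dual of $(X^{**},w^*)$ is $X^*$. So (1) is the Hahn–Banach theorem. For (2), assume the inclusion. Every $\xi\in rB_{X^{**}}$ is a $w^*$-limit of a net in $B_{X_s}$, so $|\xi(x^*)|\le\|x^*|_{X_s}\|$; the supremum over $\xi$ of the left side is $r\|x^*\|$. Conversely, suppose $\xi\notin\overline{B_{X_s}}^{w^*}$. This set is convex, $w^*$-closed and balanced, so Hahn–Banach gives $x^*$ with $\operatorname{Re}\xi(x^*)>\sup\{\operatorname{Re}x_s(x^*):x_s\in B_{X_s}\}=\|x^*|_{X_s}\|\ge r\|x^*\|$. Hence $\|\xi\|>r$. $\square$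

**Example ($L^1[0,1]$).** Here $r=1$ is attained. Let $F\ne0$ in $L^\infty$, $0<\varepsilon<\|F\|_\infty$, and $A=\{|F|>\|F\|_\infty-\varepsilon\}$, a set of positive measure. Choose $t_1\ge t_2\ge\cdots$ such that $D_n=A\cap[0,t_n]$ has measure $2^{-n}|A|$, and put $g_n=|D_n|^{-1}1_{D_n}\overline F/|F|$. A weak*-cluster point $\psi$ of $(g_n)$ has norm at most $1$. It kills $1_{D_l^c}G$ for every $G$, because $D_n\subset D_l$ for $n\ge l$. The sets $D_l^c$ increase to a conull set, so $\psi$ is singular. And $|\psi(F)|\ge\|F\|_\infty-\varepsilon$, because $\int g_nF=|D_n|^{-1}\int_{D_n}|F|$. So the singular part is $w^*$-dense, even with its unit ball dense in $B_{X^{**}}$, and $L^1[0,1]$ fails the RNP.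

In these examples a large singular part goes with failure of the RNP. It is known that for $L$-embedded $X$, the mere fact that $X_s$ is not $w^*$-closed does not force $X$ to fail the RNP. The problem, posed in http://page.mi.fu-berlin.de/werner99/mbuch/buch4.pdf, concerns the opposite extreme to being closed.

**Problem.** Let $X\ne\{0\}$ be $L$-embedded with $X_s$ $w^*$-dense in $X^{**}$. Must $X$ fail the RNP?

The answer is no, over both $\mathbb R$ and $\mathbb C$.

**Theorem A.** Let $\mathbb K\in\{\mathbb R,\mathbb C\}$ and $\eta>0$. There is an infinite-dimensional $L$-embedded space $X=X(\eta)$ over $\mathbb K$ such that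

1. $X$ is separable and isometric to a dual space; hence $X$ has the RNP;
2. $\|x^*|_{X_s}\|\ge(1+2\eta)^{-1}\|x^*\|$ for all $x^*\in X^*$. In particular $X_s$ is $w^*$-dense in $X^{**}$, and $\overline{B_{X_s}}^{w^*}\supset(1+2\eta)^{-1}B_{X^{**}}$.

**Theorem B.** If $X\ne\{0\}$ is $L$-embedded and $B_{X_s}$ is $w^*$-dense in $B_{X^{**}}$, then every nonempty relatively weakly open subset of $B_X$ has diameter $2$. In particular $X$ fails the RNP.

**Corollary.** For $r\in(0,1]$, the implication "$X\ne\{0\}$ $L$-embedded and $\overline{B_{X_s}}^{w^*}\supset rB_{X^{**}}$ $\Rightarrow$ $X$ fails the RNP" is true if and only if $r=1$.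

*Proof of the Corollary from the theorems.* For $r=1$ the hypothesis is that of Theorem B. For $r<1$ choose $\eta>0$ with $(1+2\eta)^{-1}\ge r$; the space of Theorem A satisfies the hypothesis and has the RNP. $\square$

We prove Theorem B first, because its proof is the natural attempt at a positive answer, and it shows what density of $X_s$ alone fails to give.

## 5. Diameter two when the singular ball is dense

*Proof of Theorem B.* Let $X\ne\{0\}$ be $L$-embedded with $B_{X_s}$ $w^*$-dense in $B_{X^{**}}$.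

**Step B1: both $X$ and $X_s$ are infinite-dimensional.** This gives room to move points to the unit sphere. If $\dim X<\infty$, then $X_s=\{0\}$, whose ball is not dense. If $\dim X_s<\infty$, then $X_s$ is $w^*$-closed, so it contains $B_{X^{**}}$; then $X_s=X^{**}$ and $X=\{0\}$.

**Step B2: a singular point and a point of $X$, both of norm one, near the same place.** Let $O\subset B_X$ be nonempty and relatively weakly open. Shrinking $O$, we may assume
$$O=\{x\in B_X:|x_j^*(x-x_0)|<\varepsilon,\ j\le p\},\qquad x_0\in B_X .$$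
Let $\tilde O=\{\xi\in B_{X^{**}}:|(\xi-x_0)(x_j^*)|<\varepsilon,\ j\le p\}$. This is relatively $w^*$-open in $B_{X^{**}}$ and contains $x_0$, so by assumption there is $x_s\in B_{X_s}\cap\tilde O$. As $\dim X_s=\infty$, there is $w\ne0$ in $X_s$ with $w(x_j^*)=0$ for $j\le p$. The function $t\mapsto\|x_s+tw\|$ is continuous, at most $1$ at $t=0$, and tends to $\infty$; so it equals $1$ for some $t\ge0$. Replacing $x_s$ by $x_s+tw$ we keep $x_s\in\tilde O$ and get $\|x_s\|=1$. The same argument inside $X$, starting from $x_0$, gives $x\in O$ with $\|x\|=1$.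

**Step B3: transfer to $X$.** By Definition 1, $\|x-x_s\|=\|x\|+\|x_s\|=2$. By Goldstine's theorem there is a net $(x_\beta)$ in $B_X$ with $x_\beta\to x_s$ in the $w^*$-topology. Eventually $x_\beta\in\tilde O\cap X=O$. Since $x-x_\beta\to x-x_s$ weak*, lower semicontinuity of the norm gives $\liminf_\beta\|x-x_\beta\|\ge2$. So $\operatorname{diam}O\ge2$, and it is at most $2$ since $O\subset B_X$.

**Step B4: failure of the RNP.** Slices of $B_X$ are nonempty and relatively weakly open, so all of them have diameter $2$. Hence $B_X$ is not dentable, and $X$ fails the RNP by fact 2 of Section 3. $\blacksquare$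

Now assume only $\overline{B_{X_s}}^{w^*}\supset rB_{X^{**}}$ with $r<1$. The dimension argument of B1 still works: $X_s$ is again $w^*$-dense and nonzero. If $O$ contains a point $x_0$ with $\|x_0\|\le r$, then $\tilde O$ still meets $B_{X_s}$, and B2 and B3 go through. But take a slice $\{x\in B_X:\operatorname{Re}x^*(x)>\alpha\}$ with $\alpha\ge r\|x^*\|$. It misses $rB_X$. The hypothesis supplies singular elements near $x_0\in B_X$ only of norm up to $1/r$, and Goldstine's net then lives in $r^{-1}B_X$, outside the slice. If only $X_s$ is known to be dense, there is no norm control at all in B2. The slices close to the sphere, on which dentability of the ball may rest, are out of reach.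

So we look for a space where approximating by singular functionals costs a factor $1+2\eta$ in norm, and where this small cost buys the RNP.

## 6. A product space and its averaging operators

In $L^1[0,1]$, singular functionals arose by concentrating a function on ever smaller sets. We want the same in a product space, with many independent coordinates on which to concentrate.

Let $N_k=2^k$ and let $\Omega_k=\mathbb Z/N_k$ carry uniform probability. Let $\Omega=\prod_{k\ge1}\Omega_k$ with the product probability $\mathbb P$, $\mathcal F_n=\sigma(\omega_1,\dots,\omega_n)$ ($\mathcal F_0$ trivial), and write $E_n\varphi=\mathbb E[\varphi\mid\mathcal F_n]$ on $L^1(\Omega)$. For $a\in\Omega_k$ let $\tau_{k,a}$ be the bijection of $\Omega$ that adds $a$ to the $k$-th coordinate; it preserves $\mathbb P$. Put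
$$I_k\varphi=\frac1{N_k}\sum_{a\in\Omega_k}\varphi\circ\tau_{k,a}.$$
So $I_k$ integrates out the single coordinate $\omega_k$, and it is a finite average of compositions with measure-preserving bijections. For $i\in\Omega_k$ let
$$h_{k,i}=N_k1_{\{\omega_k=i\}},\qquad \mathbb E h_{k,i}=1,\qquad I_kh_{k,i}=1,\qquad \mathbb E|h_{k,i}-1|=2(1-2^{-k})\le2 .$$
(The last value is $\frac1{N_k}(N_k-1)+(1-\frac1{N_k})\cdot1$.)

**Lemma 3.** $I_kE_n=E_nI_k$ for all $k,n$; $I_kE_n=E_n$ for $k>n$; $E_kI_k=I_kE_k=E_{k-1}$. Consequently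
$$E_k-E_{k-1}=E_k(1-I_k)\qquad(k\ge1).\tag{1}$$

*Proof.* Let $\tau=\tau_{k,a}$. It maps $\mathcal F_n$ onto itself. For $A\in\mathcal F_n$,
$$\int_A\varphi\circ\tau\,d\mathbb P=\int_{\tau A}\varphi\,d\mathbb P=\int_{\tau A}E_n\varphi\,d\mathbb P=\int_A(E_n\varphi)\circ\tau\,d\mathbb P,$$
and $(E_n\varphi)\circ\tau$ is $\mathcal F_n$-measurable. So $E_n(\varphi\circ\tau)=(E_n\varphi)\circ\tau$, and averaging over $a$ gives the first claim. If $k>n$, a function of $\omega_1,\dots,\omega_n$ is unchanged by $\tau_{k,a}$. Finally, $E_k\varphi$ is a function of $\omega_1,\dots,\omega_k$, and averaging it over $\omega_k$ is, by independence and Fubini, taking the conditional expectation on $\mathcal F_{k-1}$. So $I_kE_k\varphi=E_{k-1}E_k\varphi=E_{k-1}\varphi$. $\square$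

Let $\mathbb N_0=\{0,1,2,\dots\}$ and $Y=L^1(\mathbb N_0\times\Omega,\lambda)$, where $\lambda$ is counting measure times $\mathbb P$. An element of $Y$ is a sequence $f=(f_k)_{k\ge0}$ in $L^1(\Omega)$ with $\|f\|=\sum_k\|f_k\|_1<\infty$. We call $f_k$ the $k$-th slot. Let $P:Y^{**}\to Y$ and $P_\Omega:L^\infty(\Omega)^*\to L^1(\Omega)$ be the $L$-projections given by Proposition 1. For $\Psi\in Y^{**}$ let $\Psi_k\in L^\infty(\Omega)^*$ be its $k$-th slot, $\Psi_k(G)=\Psi(1_{\{k\}}\otimes G)$.

**Lemma 4.** $(P\Psi)_k=P_\Omega(\Psi_k)$ for all $\Psi\in Y^{**}$ and $k\ge0$.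

*Proof.* Write $\Psi=g+\Psi_s$ with $g=P\Psi$ and $\Psi_s\in Y_s$, so $\Psi_k=g_k+(\Psi_s)_k$. It suffices that $(\Psi_s)_k$ is singular. Let $A_n$ be sets for $\Psi_s$ and $A_n^{(k)}=\{\omega:(k,\omega)\in A_n\}$. These increase to a $\mathbb P$-conull set, and $(\Psi_s)_k(1_{A_n^{(k)}}G)=\Psi_s\big(1_{A_n}(1_{\{k\}}\otimes G)\big)=0$. $\square$

## 7. Penalizing oscillation: martingale differences, and why they fail

The space $L^1(\Omega)$ fails the RNP; one sees the trouble in the martingale $\varphi_n=\prod_{k\le n}h_{k,0}$. It is bounded in $L^1$, but it converges to $0$ almost everywhere while $\mathbb E\varphi_n=1$, so it has no limit in $L^1$. A sensible remedy is to add to the norm the sizes of the martingale differences: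
$$\|\varphi\|_1+\eta\sum_{k\ge1}\|E_k\varphi-E_{k-1}\varphi\|_1 .$$
A martingale bounded in this norm has summable differences, so it converges in $L^1$. Realize this space as the closed subspace $X'=\{f\in Y:f_k=\eta(E_k-E_{k-1})f_0,\ k\ge1\}$ of $Y$. To prove it $L$-embedded inside $Y$, one would like to decompose $\Psi\in X'^{\perp\perp}$ as $P\Psi+(\Psi-P\Psi)$, and for that one needs $P\Psi\in X'$.

This is where it stops. Let $\varphi=1$ if $\omega_1=0$ and $\varphi=-1$ if $\omega_1=1$, and for $m\ge2$ let $g^m\in X'$ have $(g^m)_0=\varphi h_{m,0}$. Since $h_{m,0}$ has mean $1$ and is independent of the other coordinates, $E_k(\varphi h_{m,0})=E_k\varphi$ for $k<m$, and $\varphi h_{m,0}$ is $\mathcal F_m$-measurable. So the only nonzero slots $k\ge1$ are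
$$(g^m)_1=\eta\varphi,\qquad(g^m)_m=\eta\varphi(h_{m,0}-1),$$
and $\|g^m\|\le1+3\eta$. Let $\Psi$ be a weak*-cluster point of $(g^m)$ in $Y^{**}$; then $\Psi\in X'^{\perp\perp}$. The slot $\Psi_0$ is singular: with $A_l=\{\omega_m\ne0\text{ for all }m>l\}$ we have $1_{A_l}\varphi h_{m,0}=0$ for $m>l$, and the $A_l$ increase to a conull set by Borel–Cantelli, because $\sum_m2^{-m}<\infty$. On the other hand $\Psi_1=\eta\varphi$. By Lemma 4, $(P\Psi)_0=0$ but $(P\Psi)_1=\eta\varphi\ne0$. So $P\Psi\notin X'$.

The cause is that $E_1$ integrates out infinitely many coordinates at once, and its biadjoint turns the singular functional $\Psi_0$ into the function $\varphi$. We need operators that still dominate the martingale differences but whose biadjoints respect singularity. The operators $1-I_k$ do both. Formula (1) says that $\|(E_k-E_{k-1})\varphi\|_1\le\|(1-I_k)\varphi\|_1$, and $I_k$ is only a finite average over measure-preserving bijections. In the example above, $(1-I_1)(\varphi h_{m,0})=\varphi h_{m,0}$ keeps the concentrating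 factor. There is one further gain. The slot that does not keep the factor, namely $(1-I_m)(\varphi h_{m,0})=\varphi(h_{m,0}-1)$, sits in slot $m$, and it escapes to infinity as $m\to\infty$.

## 8. The space $X(\eta)$

Fix $\eta>0$ and define
$$X=\{f\in Y:\ f_k=\eta\,(f_0-I_kf_0)\ \text{ for all }k\ge1\}.$$
The maps $f\mapsto f_k$ and $I_k$ are continuous, so $X$ is a closed subspace of $Y$. An element $f\in X$ is determined by $f_0$. Call $\varphi\in L^1(\Omega)$ admissible if $\sum_k\|\varphi-I_k\varphi\|_1<\infty$, and then let $j\varphi\in X$ be the element with $(j\varphi)_0=\varphi$. Thus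
$$\|j\varphi\|=\|\varphi\|_1+\eta\sum_{k\ge1}\|(1-I_k)\varphi\|_1,\tag{2}$$
and $X$ is isometric to the space of admissible functions with this norm. Every $\varphi\in L^1(\mathcal F_n)$ is admissible, since $(1-I_k)\varphi=0$ for $k>n$ by Lemma 3.

**Example.** For the martingale $\varphi_n=\prod_{k\le n}h_{k,0}$ and $k\le n$ we have $(1-I_k)\varphi_n=(h_{k,0}-1)\prod_{l\le n,\,l\ne k}h_{l,0}$. By independence its norm is $\mathbb E|h_{k,0}-1|=2(1-2^{-k})$. So $\|j\varphi_n\|=1+2\eta\sum_{k\le n}(1-2^{-k})\to\infty$: concentrating on all coordinates at once is expensive. Concentrating on a single one is cheap: $\|jh_{k,0}\|=1+2\eta(1-2^{-k})\le1+2\eta$.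

We now prove Theorem A for this $X$.

## 9. $X$ is $L$-embedded, with $X_s=X^{\perp\perp}\cap Y_s$

Let $X^\perp\subset Y^*$ be the annihilator of $X$ and $X^{\perp\perp}\subset Y^{**}$ that of $X^\perp$. If $\iota:X\to Y$ is the inclusion, $\iota^{**}$ is an isometry of $X^{**}$ onto $X^{\perp\perp}$ that is the identity on $X$. Under it, $\Psi\in X^{\perp\perp}$ acts on $x^*\in X^*$ as $\Psi(F)$, where $F\in L^\infty(\mathbb N_0\times\Omega)=Y^*$ is any extension of $x^*$.

**Step 1a: $I_k^{**}$ commutes with taking regular parts.** We show $P_\Omega I_k^{**}=I_kP_\Omega$ on $L^\infty(\Omega)^*$; this is what failed for $E_k$. Let $\tau=\tau_{k,a}$ and $T\varphi=\varphi\circ\tau$. Since $\tau$ preserves $\mathbb P$, $\int(\varphi\circ\tau)F=\int\varphi\,(F\circ\tau^{-1})$, so $T^*F=F\circ\tau^{-1}$ and $(T^{**}\kappa)(F)=\kappa(F\circ\tau^{-1})$. Let $\kappa=g+\kappa_s$ with $g\in L^1(\Omega)$ and $\kappa_s$ singular with sets $A_n$. Then $T^{**}\kappa=g\circ\tau+T^{**}\kappa_s$. Since $1_{\tau^{-1}A_n}=1_{A_n}\circ\tau$,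
$$T^{**}\kappa_s(1_{\tau^{-1}A_n}F)=\kappa_s\big(1_{A_n}\cdot(F\circ\tau^{-1})\big)=0 ,$$
and the sets $\tau^{-1}A_n$ increase to a conull set. So $T^{**}\kappa_s$ is singular and $P_\Omega T^{**}\kappa=g\circ\tau=TP_\Omega\kappa$. Averaging over the finitely many $a\in\Omega_k$ gives the claim.

**Step 1b: the equations defining $X$ pass to $X^{\perp\perp}$.** Let $\Psi\in X^{\perp\perp}$, $k\ge1$ and $G\in L^\infty(\Omega)$. The functional
$$f\mapsto\int f_kG\,d\mathbb P-\eta\int(f_0-I_kf_0)G\,d\mathbb P$$
on $Y$ vanishes on $X$. As an element of $Y^*$ it is $1_{\{k\}}\otimes G-\eta\,1_{\{0\}}\otimes(G-I_k^*G)$. Applying $\Psi$ gives $\Psi_k(G)-\eta\,\Psi_0(G-I_k^*G)=0$, that is,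
$$\Psi_k=\eta\,(\Psi_0-I_k^{**}\Psi_0)\qquad(k\ge1).\tag{3}$$

**Step 1c: $P$ maps $X^{\perp\perp}$ into $X$.** Apply $P_\Omega$ to (3). By Lemma 4 and Step 1a, $(P\Psi)_k=\eta\big((P\Psi)_0-I_k(P\Psi)_0\big)$ for all $k\ge1$. As $P\Psi\in Y$, this says $P\Psi\in X$.

**Step 1d: the decomposition.** Every $\Psi\in X^{\perp\perp}$ is $P\Psi+(\Psi-P\Psi)$, where $P\Psi\in X\subset X^{\perp\perp}$ and $\Psi-P\Psi\in X^{\perp\perp}\cap Y_s$. Norms add by Proposition 1, so the sum is direct; and $X^{\perp\perp}\cap Y_s$ is closed. Identifying $X^{**}$ with $X^{\perp\perp}$, we get $X^{**}=X\oplus_1(X^{\perp\perp}\cap Y_s)$. So $X$ is $L$-embedded with $X_s=X^{\perp\perp}\cap Y_s$. $\square$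

## 10. $X$ is a separable dual space

**Step 2a: finite-dimensional pieces.** We approximate $X$ by an increasing sequence of ranges of commuting contractions. Let $E_n$ act on $Y$ slot by slot, $(E_nf)_k=E_nf_k$, for $n\ge1$. Then $\|E_n\|\le1$ and $E_nE_m=E_{\min(n,m)}$. Also $E_nf\to f$ for every $f\in Y$: we have $\|E_nf-f\|=\sum_k\|E_nf_k-f_k\|_1$, each term tends to $0$ by martingale convergence, and the terms are dominated by the summable sequence $2\|f_k\|_1$.

Since $E_n$ commutes with all $I_k$, we have $E_nX\subset X$ and $E_n(j\varphi)=j(E_n\varphi)$. Put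
$$X_n:=E_nX=\{j\varphi:\varphi\in L^1(\mathcal F_n)\};$$
the inclusion "$\supset$" holds because $E_n(j\varphi)=j\varphi$ for $\varphi\in L^1(\mathcal F_n)$. Then $\dim X_n=N_1\cdots N_n<\infty$, the $X_n$ increase, and $\bigcup_nX_n$ is dense in $X$. So $X$ is separable and infinite-dimensional.

**Step 2b: bounded coherent sequences converge.** This is where the penalty terms work.

**Claim.** If $x^n\in X_n$, $E_nx^m=x^n$ for $n\le m$, and $\|x^n\|\le C$ for all $n$, then there is $x\in X$ with $E_nx=x^n$ for all $n$.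

*Proof.* Let $\varphi_n=(x^n)_0$ for $n\ge1$ and $\varphi_0=E_0\varphi_1$. Then $\varphi_k=E_k\varphi_n$ for $0\le k\le n$, $n\ge1$. By (1), $\varphi_k-\varphi_{k-1}=E_k(1-I_k)\varphi_n$ for $1\le k\le n$, so by (2)
$$\sum_{k=1}^n\|\varphi_k-\varphi_{k-1}\|_1\le\sum_{k=1}^n\|(1-I_k)\varphi_n\|_1\le\frac{\|x^n\|}{\eta}\le\frac C\eta .$$
This holds for all $n$, so $\varphi_n\to\varphi$ in $L^1(\Omega)$ for some $\varphi$, and $(1-I_k)\varphi_n\to(1-I_k)\varphi$ for each $k$. Fatou's lemma for sums gives
$$\|\varphi\|_1+\eta\sum_{k\ge1}\|(1-I_k)\varphi\|_1\le\liminf_n\|j\varphi_n\|\le C .$$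
So $\varphi$ is admissible; put $x=j\varphi\in X$. Finally $E_n\varphi=\lim_mE_n\varphi_m=\varphi_n$, so $E_nx=j\varphi_n=x^n$. $\square$

**Step 2c: the predual, and an isometric embedding of $X$ in its dual.** Let $E_n^*$ be the adjoint of $E_n|_X:X\to X$, so $E_n^*x^*=x^*\circ E_n$. For $n\le m$, $E_nE_m=E_n$ gives
$$E_m^*E_n^*=E_n^* .\tag{4}$$
Let $Z\subset X^*$ be the closed linear span of $\bigcup_nE_n^*X^*$, and $\kappa:X\to Z^*$, $\kappa(x)(z)=z(x)$. Clearly $\|\kappa(x)\|\le\|x\|$. Since $\|E_n^*x^*\|\le\|x^*\|$,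
$$\|\kappa(x)\|\ge\sup_n\sup_{\|x^*\|\le1}|(E_n^*x^*)(x)|=\sup_n\sup_{\|x^*\|\le1}|x^*(E_nx)|=\sup_n\|E_nx\|=\|x\|,$$
the last equality because $E_nx\to x$ and $\|E_n\|\le1$. So $\kappa$ is an isometry.

**Step 2d: $\kappa$ is onto.** Let $\zeta\in Z^*$. For $u\in X_n^*$ put $\zeta_n(u)=\zeta(u\circ E_n)$. Here $u\circ E_n\in E_n^*X^*$, because $u$ extends to some $x^*\in X^*$ and $u\circ E_n=x^*\circ E_n$. As $\|u\circ E_n\|\le\|u\|$, we have $\|\zeta_n\|\le\|\zeta\|$. The finite-dimensional space $X_n$ is reflexive, so there is $x^n\in X_n$ with $\|x^n\|\le\|\zeta\|$ and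
$$\zeta(E_n^*x^*)=x^*(x^n)\qquad(x^*\in X^*).$$
For $n\le m$ and $x^*\in X^*$, using this for $m$ with $E_n^*x^*$ in place of $x^*$, and then (4),
$$x^*(E_nx^m)=(E_n^*x^*)(x^m)=\zeta(E_m^*E_n^*x^*)=\zeta(E_n^*x^*)=x^*(x^n).$$
So $E_nx^m=x^n$. The Claim, with $C=\|\zeta\|$, gives $x\in X$ with $E_nx=x^n$ for all $n$. Then $\kappa(x)(E_n^*x^*)=x^*(E_nx)=x^*(x^n)=\zeta(E_n^*x^*)$ for all $n$ and $x^*$. So $\kappa(x)$ and $\zeta$ agree on a set with dense linear span in $Z$, and $\kappa(x)=\zeta$.

Thus $X$ is isometric to $Z^*$ and separable. By fact 1 of Section 3, $X$ has the RNP. This proves part 1 of Theorem A. $\square$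

## 11. Concentrating on one far coordinate: $X_s$ norms $X^*$ up to $1+2\eta$

Let $x^*\in X^*$, let $\varphi\in L^1(\mathcal F_n)$ with $n\ge1$, and put $f=j\varphi\in X_n$. We construct $\psi\in X_s$ with $\|\psi\|\le(1+2\eta)\|f\|$ and $|\psi(x^*)|\ge|x^*(f)|$.

**Step 3a: the concentrated elements and their norm.** For $m>n$ and $i\in\Omega_m$ let $f^{m,i}=j(\varphi h_{m,i})\in X_m$. To compute its slots, note that $h_{m,i}$ depends on $\omega_m$ only and $\varphi$ does not depend on $\omega_m$. So $I_k(\varphi h_{m,i})=(I_k\varphi)h_{m,i}$ for $k\ne m$, and $I_m(\varphi h_{m,i})=\varphi\,I_mh_{m,i}=\varphi$. Hence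
$$\begin{aligned}(f^{m,i})_0&=\varphi\,h_{m,i},\\(f^{m,i})_k&=\eta\,\big((1-I_k)\varphi\big)h_{m,i}\qquad(k\ge1,\ k\ne m),\\(f^{m,i})_m&=\eta\,\varphi\,(h_{m,i}-1).\end{aligned}$$
For $k>n$, $k\ne m$ the slot is $0$ since $(1-I_k)\varphi=0$. For $k\le n$ the function $(1-I_k)\varphi$ is $\mathcal F_n$-measurable, hence independent of $h_{m,i}$, and $\mathbb Eh_{m,i}=1$. So the slots other than $m$ have the same norms as those of $f$ (slot $m$ of $f$ is $0$), and slot $m$ has norm $\eta\|\varphi\|_1\mathbb E|h_{m,i}-1|\le2\eta\|\varphi\|_1$. Therefore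
$$\|f^{m,i}\|\le\|f\|+2\eta\|\varphi\|_1\le(1+2\eta)\|f\|.\tag{5}$$

**Step 3b: choosing where to concentrate.** We must not lose the value $x^*(f)$. Since $\frac1{N_m}\sum_{i\in\Omega_m}h_{m,i}=\sum_i1_{\{\omega_m=i\}}=1$ and $j$ is linear, $\frac1{N_m}\sum_if^{m,i}=f$. So $x^*(f)$ is the average of the numbers $x^*(f^{m,i})$, and for each $m>n$ there is $i_m\in\Omega_m$ with $|x^*(f^{m,i_m})|\ge|x^*(f)|$.

**Step 3c: the cluster point.** By (5) and Banach–Alaoglu, the sequence $(f^{m,i_m})_{m>n}$ has a $w^*$-cluster point $\psi\in Y^{**}$ with $\|\psi\|\le(1+2\eta)\|f\|$. It lies in the $w^*$-closed subspace $X^{\perp\perp}$. For an extension $F\in Y^*$ of $x^*$, $\psi(x^*)=\psi(F)$ is a cluster point of the numbers $x^*(f^{m,i_m})$, so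
$$|\psi(x^*)|\ge|x^*(f)|.\tag{6}$$

**Step 3d: $\psi$ is singular.** Here the slot without the factor $h_{m,i_m}$ must disappear. For $l\ge n$ let
$$A_l=\{(k,\omega)\in\mathbb N_0\times\Omega:\ k\le l\ \text{ and }\ \omega_m\ne i_m\text{ for all }m>l\}.$$
These sets increase with $l$. Since $\mathbb P(\omega_m=i_m)=2^{-m}$ is summable, Borel–Cantelli shows that almost every $\omega$ satisfies $\omega_m=i_m$ for only finitely many $m$; so $\bigcup_lA_l$ is $\lambda$-conull. (This is why the sizes $N_k$ grow: the points $i_m$ depend on $x^*$, and we need summability for every choice of them.) Let $m>l$. On $A_l$ the slot index satisfies $k\le l<m$, so we are never in slot $m$; every other slot of $f^{m,i_m}$ carries the factor $h_{m,i_m}(\omega)$, which is $0$ because $\omega_m\ne i_m$. So $f^{m,i_m}=0$ on $A_l$ for all $m>l$, and hence $\psi(1_{A_l}G)=0$ for all $G\in L^\infty(\mathbb N_0\times\Omega)$ and all $l\ge n$. Thus $\psi\in Y_s\cap X^{\perp\perp}=X_s$, by Section 9.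

**Step 3e: the norm estimate.** Suppose $x^*(f)\ne0$. Then $\psi\ne0$ by (6), and
$$\|x^*|_{X_s}\|\ge\frac{|\psi(x^*)|}{\|\psi\|}\ge\frac{|x^*(f)|}{(1+2\eta)\|f\|}.$$
Since $\bigcup_nX_n$ is dense in $X$, the supremum of $|x^*(f)|/\|f\|$ over nonzero $f\in\bigcup_nX_n$ is $\|x^*\|$. Hence
$$\|x^*|_{X_s}\|\ge(1+2\eta)^{-1}\|x^*\|\qquad(x^*\in X^*).$$
In particular no $x^*\ne0$ vanishes on $X_s$, so $X_s$ is $w^*$-dense in $X^{**}$ by Lemma 2(1). And $\overline{B_{X_s}}^{w^*}\supset(1+2\eta)^{-1}B_{X^{**}}$ by Lemma 2(2). With Sections 9 and 10 this proves Theorem A, and the Problem is answered in the negative. $\blacksquare$
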